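\title{Simple C*-algebras with large exponential rank}

\begin{abstract}
We construct a simple separable unital AH algebra containing a product of two exponential unitaries at norm distance $2$, the largest possible, from every exponential unitary; its exponential rank therefore exceeds $1+\varepsilon$. The same method gives a simple separable unital AH algebra all of whose matrix algebras have infinite exponential rank. The algebras are inductive limits in which point evaluations are twisted by line bundles. An Euler class forces any family of logarithms to be block diagonal on a cohomologically large set, and there a cup-length obstruction for matrices of fixed size applies.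
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $A$ be a unital C*-algebra and let $U_0(A)$ be the connected component of the identity in its unitary group. An \emph{exponential} is a unitary of the form $\exp(ih)$ with $h\in A$ self-adjoint. For a unitary $g$ the norm $\|g-1\|$ is the largest value of $|\lambda-1|$ on the spectrum of $g$, so $\|g-1\|<2$ exactly when $-1\notin\operatorname{sp}(g)$; in that case the principal logarithm shows that $g$ is an exponential. It follows that the finite products of exponentials form an open, hence also closed, subgroup of the unitary group. Each such product is joined to $1$ by the path $r\mapsto\exp(irh_1)\cdots\exp(irh_n)$, so this subgroup is $U_0(A)$. The exponential rank measures how many factors are needed.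

For an integer $n\ge1$, write $\operatorname{cer}(A)\le n$ if every $u\in U_0(A)$ is a product of at most $n$ exponentials, and $\operatorname{cer}(A)\le n+\varepsilon$ if every $u\in U_0(A)$ is a norm limit of products of at most $n$ exponentials. The \emph{exponential rank} $\operatorname{cer}(A)$ is the least value in the ordered set
\[
1<1+\varepsilon<2<2+\varepsilon<\cdots<\infty
\]
for which the corresponding condition holds, and it is $\infty$ if no finite value works. For nonunital $A$ one uses the unitization. Thus $\operatorname{cer}(A)\le1+\varepsilon$ means that the exponentials are dense in $U_0(A)$.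

The two simplest families have the smallest rank. In $M_N$ every unitary is diagonalizable, hence an exponential. In a commutative algebra $C(X)$ a product of exponentials is the exponential of the sum. So $\operatorname{cer}(M_N)=\operatorname{cer}(C(X))=1$, and a larger rank can only come from the interplay of noncommutativity with topology. This interplay can be strong: it is known that for every $n$ there is a unital, non-simple C*-algebra with a unitary that is a product of finitely many exponentials but not of $n$ or fewer. The following question comes from \cite{source}, where no simple C*-algebra with $\operatorname{cer}(A)>1+\varepsilon$ is known.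

\medskip
\noindent\textbf{Question.} \emph{Is there a simple C*-algebra $A$ with $\operatorname{cer}(A)>1+\varepsilon$?}
\medskip

There is a reason to guess that the answer is no. In an algebra $M_N(C(X))$, the obstruction used below to writing a unitary as a product of $n$ exponentials compares a cup length in a subspace of $X$ with the number $nN^2$ of real parameters in $n$ self-adjoint matrices, and for a fixed unitary the argument breaks down once $N$ is large (Remark~\ref{rem:large}). To build a simple algebra from such blocks one takes an inductive limit whose connecting maps include point evaluations. The matrix size then grows without bound, a fixed unitary acquires ever more room for a logarithm, and one expects the obstruction to dissolve. We show that it can be made to survive.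

An \emph{AH algebra} is an inductive limit of a sequence of algebras $\Gamma(X,\operatorname{End}W)$ of continuous sections of the endomorphism bundle of a Hermitian vector bundle $W$ over a compact metrizable space $X$. Since $W$ is a direct summand of a trivial bundle, such an algebra is a corner $pM_r(C(X))p$. AH algebras are nuclear.

\begin{theorem}\label{thm:one}
There is a simple separable unital AH algebra $A$ and a unitary $u\in U_0(A)$, a product of two exponentials, with $\|u-\exp(ih)\|=2$ for every self-adjoint $h\in A$. In particular $\operatorname{cer}(A)>1+\varepsilon$.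
\end{theorem}

\begin{theorem}\label{thm:infinite}
There is a simple separable unital AH algebra $A$ such that for all $n,k\ge1$ there is $w\in U_0(M_k(A))$ with
\[
\|w-\exp(ih_1)\cdots\exp(ih_n)\|=2
\]
for all self-adjoint $h_1,\dots,h_n\in M_k(A)$. In particular $\operatorname{cer}(M_k(A))=\infty$ for every $k$.
\end{theorem}

Two unitaries are never more than $2$ apart, so in both theorems approximation fails as badly as it can.

The proof has three layers. Sections~\ref{sec:test} and~\ref{sec:fixed} treat matrices of a fixed size $N$: a test unitary $u_L$ on the cone over $(S^2)^L$ carries a class $s\in H^2$ with $s^L\ne0$, while $n$ logarithms would force $s$ to be pulled back from an open subset of $\mathbb R^{nN^2}$, where $L$-th powers vanish if $2L\ge nN^2$. Section~\ref{sec:twist} shows that the obstruction persists for $u_L\oplus D$ acting on $\theta_N\oplus E$, however large the rank of $E$, as long as a certain Euler class is nonzero. Section~\ref{sec:limits} builds Villadsen-type inductive limits in which this Euler class is nonzero at every stage.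

\medskip
\noindent\textbf{Conventions.} $H^*$ is singular cohomology with coefficients in $\mathbb Q$, and $\delta$ denotes the connecting map $H^j(Y')\to H^{j+1}(Y,Y')$ of a pair; it is natural for maps of pairs. For a point $y_0\in Y$ the map $H^3(Y,y_0)\to H^3(Y)$ is an isomorphism, and we identify the two groups. The cone over $Z$ is $CZ=([0,1]\times Z)/(\{0\}\times Z)$, and $Z$ is identified with $\{1\}\times Z\subset CZ$. The trivial Hermitian bundle of rank $N$ is $\theta_N$. Pullbacks of bundles and classes along coordinate projections are usually not written. For self-adjoint $h,h'$ the derivative of $r\mapsto\exp(irh)\exp(i(1-r)h')$ has norm $\|h-h'\|$, so $\|\exp(ih)-\exp(ih')\|\le\|h-h'\|$; changing one factor at a time gives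
\begin{equation}\label{eq:lip}
\Big\|\prod_{l=1}^n\exp(ih_l)-\prod_{l=1}^n\exp(ih_l')\Big\|\le\sum_{l=1}^n\|h_l-h_l'\|.
\end{equation}

\section{The test unitaries and a class of degree three}\label{sec:test}

We need an invariant of a unitary-valued map $u$ that is unchanged by perturbations of norm less than $2$. The map $u$ must be homotopic to $1$, so its homotopy class carries no information. A relative invariant does: if $u=1$ on a subspace, then every $v$ with $\|u-v\|<2$ sends that subspace into
\[
V=\{g\in U(N):\|g-1\|<2\}=\{g\in U(N):-1\notin\operatorname{sp}(g)\},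
\]
and we may pull back classes of the pair $(U(N),V)$. For $g\in V$ and $r\in[0,1]$ put $g^r=\exp(r\log g)$ with the principal logarithm. Then $g^r\in V$, it depends continuously on $(g,r)$, and $g^0=1$, $g^1=g$. So $V$ is contractible and $H^3(U(N),V)\to H^3(U(N))$ is an isomorphism.

\begin{lemma}\label{lem:stable}
Let $Y'\subset Y$ be spaces and $u,v:Y\to U(N)$ continuous maps with $u=1$ on $Y'$ and $\|u(y)-v(y)\|<2$ for all $y\in Y$. Then $v(Y')\subset V$, and $u$ and $v$ induce the same map $H^*(U(N),V)\to H^*(Y,Y')$.
\end{lemma}

\begin{proof}
Put $g=vu^*$. Then $\|g-1\|=\|v-u\|<2$ at each point, so $g$ maps $Y$ into $V$. The homotopy $g^ru$, $r\in[0,1]$, joins $u$ to $v$, and on $Y'$ it equals $g^r\in V$. So $u$ and $v$ are homotopic as maps of pairs $(Y,Y')\to(U(N),V)$.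
\end{proof}

\subsection*{The unitaries $u_L$}
A traceless self-adjoint $2\times2$ matrix has the form $z=\left(\begin{smallmatrix}c&a-ib\\ a+ib&-c\end{smallmatrix}\right)$ with $a,b,c$ real, and $z^2=(a^2+b^2+c^2)1$. We take $S^2$ to be the set of such $z$ with $z^2=1$. For $z\in S^2$ the exponential series gives
\[
\gamma(t,z):=\exp(i\pi tz)=\cos(\pi t)+i\sin(\pi t)\,z .
\]
The group $SU(2)$ is the three-sphere of matrices $a_0+iz'$ with $a_0$ real, $z'$ traceless self-adjoint and $a_0^2+z'^2=1$. In this picture $\gamma$ is the system of polar coordinates from the pole $1$ to the pole $-1$: it defines a map of pairs $\gamma:(CS^2,S^2)\to(SU(2),-1)$ and induces a homeomorphism $CS^2/S^2\to SU(2)$.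

Let $L\ge2$ be even, $Z=(S^2)^L$ and $N\ge2$. Define $u_L:CZ\to U(N)$ by
\[
u_L(t,z_1,\dots,z_L)=\exp(i\pi tz_1)\cdots\exp(i\pi tz_L)\oplus1_{N-2}.
\]
Each function $tz_j$ is continuous on $CZ$, because it vanishes at $t=0$. So $u_L$ is a product of $L$ exponentials in $M_N(C(CZ))$. At $t=1$ each factor is $-1$, and $L$ is even, so $u_L=1$ on $Z$.

Fix a generator $x$ of $H^2(S^2)$, let $x_j\in H^2(Z)$ be its pullback under the $j$-th projection, and put $s=x_1+\dots+x_L$. The $x_j$ commute and $x_j^2=0$, so
\begin{equation}\label{eq:power}
s^L=L!\,x_1\cdots x_L\ne0\quad\text{in }H^{2L}(Z).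
\end{equation}

\subsection*{The class $\omega$}
The map $u_L$ takes values in $SU(2)\oplus1$, and the reduced cohomology of $SU(2)\cong S^3$ lives in degree three. The maps $\gamma^*:H^3(SU(2),-1)\to H^3(CS^2,S^2)$ and $\delta:H^2(S^2)\to H^3(CS^2,S^2)$ are isomorphisms, the second because the cone is contractible. Let $\omega_0\in H^3(SU(2))$ be the class with $\gamma^*\omega_0=\delta(x)$. The unitaries to be compared with $u_L$ take values in all of $U(N)$, so $\omega_0$ must be extended. Let $\iota:(SU(2),1)\to(U(N),V)$ be the inclusion $g\mapsto g\oplus1_{N-2}$.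

\begin{lemma}\label{lem:omega}
There is $\omega\in H^3(U(N),V)$ with $\iota^*\omega=\omega_0$.
\end{lemma}

\begin{proof}
It suffices to show that the restriction $H^3(U(N))\to H^3(SU(2))$ is onto. The map $g\mapsto g\cdot\operatorname{diag}(\det g^{-1},1,\dots,1)$ is a retraction of $U(N)$ onto $SU(N)$, so $H^3(U(N))\to H^3(SU(N))$ is onto. For $3\le k\le N$, sending a matrix to its last column gives a fiber bundle $SU(k)\to S^{2k-1}$ with fiber $SU(k-1)$. Hence $\pi_j(SU(k),SU(k-1))\cong\pi_j(S^{2k-1})=0$ for $j\le4$. Starting from $SU(2)\cong S^3$, this shows by induction that each $SU(k)$ is simply connected, and the relative Hurewicz theorem gives $H_j(SU(k),SU(k-1);\mathbb Z)=0$ for $j\le4$. So $H^4(SU(k),SU(k-1))=0$, and $H^3(SU(k))\to H^3(SU(k-1))$ is onto. Compose these restrictions.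
\end{proof}

Fix such an $\omega$ for each $N$. The next lemma says that $\omega$ is additive on products in $SU(2)$, so that each factor of $u_L$ contributes one class $x_j$.

\begin{lemma}\label{lem:class}
For $u_L:(CZ,Z)\to(U(N),V)$ we have $u_L^*\omega=\delta(s)$ in $H^3(CZ,Z)$.
\end{lemma}

\begin{proof}
Let $G=SU(2)^L$, let $\mu:G\to SU(2)$ be the multiplication and $\mathrm{pr}_j:G\to SU(2)$ the projections. Since $H^1(SU(2))=H^2(SU(2))=0$, the K\"unneth theorem shows that the classes $\mathrm{pr}_j^*\omega_0$ form a basis of $H^3(G)$; write $\mu^*\omega_0=\sum_jc_j\,\mathrm{pr}_j^*\omega_0$. Restrict to the $j$-th factor, with the other entries equal to $1$. There $\mu$ and $\mathrm{pr}_j$ become the identity and the other projections become constant, so $c_j=1$.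

Let $g_0=(-1,\dots,-1)\in G$. As $L$ is even, $\mu$ is a map of pairs $(G,g_0)\to(SU(2),1)$, and each $\mathrm{pr}_j$ is a map of pairs $(G,g_0)\to(SU(2),-1)$. Since $H^3(G,g_0)\to H^3(G)$ is injective, the formula $\mu^*\omega_0=\sum_j\mathrm{pr}_j^*\omega_0$ holds in $H^3(G,g_0)$. Let $q_j:(CZ,Z)\to(CS^2,S^2)$ be the map $(t,z)\mapsto(t,z_j)$ and let $\Gamma=(\gamma\circ q_1,\dots,\gamma\circ q_L):(CZ,Z)\to(G,g_0)$. Then $u_L=\iota\circ\mu\circ\Gamma$ and $\mathrm{pr}_j\circ\Gamma=\gamma\circ q_j$, so
\[
u_L^*\omega=\Gamma^*\mu^*\omega_0=\sum_jq_j^*\gamma^*\omega_0=\sum_jq_j^*\delta(x)=\sum_j\delta(x_j)=\delta(s).\qedhere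
\]
\end{proof}

\section{Logarithms in matrices of fixed size}\label{sec:fixed}

A product of $n$ exponentials in $M_N(C(Y))$ is a map $Y\to U(N)$ that factors through a vector space. Let $\mathcal H$ be the real vector space of $n$-tuples $a=(a_1,\dots,a_n)$ of self-adjoint $N\times N$ matrices, so $\dim\mathcal H=nN^2$. Put
\[
\Psi:\mathcal H\to U(N),\quad\Psi(a)=\exp(ia_1)\cdots\exp(ia_n),\qquad R=\Psi^{-1}(V).
\]
Then $R$ is open in $\mathcal H$ and $\Psi$ is a map of pairs $(\mathcal H,R)\to(U(N),V)$. Since $\mathcal H$ is contractible, $\delta:H^2(R)\to H^3(\mathcal H,R)$ is an isomorphism. Let $\alpha\in H^2(R)$ be the class with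
\[
\Psi^*\omega=\delta(\alpha).
\]
The class $\alpha$ plays for products of $n$ exponentials the role that $s$ plays for $u_L$. The whole obstruction is that $s^L\ne0$ while $\alpha^L=0$.

\begin{example}[$n=1$, $N=2$, $L=2$]\label{ex:small}
Let $Z=S^2\times S^2$ and $u_2(t,z_1,z_2)=\exp(i\pi tz_1)\exp(i\pi tz_2)$. We show that $u_2$ has distance $2$ from every exponential in $M_2(C(CZ))$.

Here $R$ is the set of self-adjoint $2\times2$ matrices with no eigenvalue in $\pi+2\pi\mathbb Z$. With $I_j=((2j-1)\pi,(2j+1)\pi)$, the set $R$ is the disjoint union of open pieces of two kinds. The matrices with both eigenvalues in one interval $I_j$ form a convex set. For $j>k$, a matrix with one eigenvalue $\lambda\in I_j$ and one eigenvalue $\lambda'\in I_k$ is $\lambda p+\lambda'(1-p)$ for a unique rank-one projection $p$, so these matrices form a copy of $I_j\times I_k\times\mathbb{CP}^1$. Every piece is homotopy equivalent to a point or to $S^2$. Hence $H^4(R)=0$ and $\alpha^2=0$.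

Suppose $a:CZ\to\mathcal H$ satisfies $\|u_2-\exp(ia)\|<2$. By Lemma~\ref{lem:stable}, $a(Z)\subset R$ and $u_2^*\omega=(\Psi\circ a)^*\omega$. By Lemma~\ref{lem:class} this reads $\delta(s)=\delta((a|_Z)^*\alpha)$. The map $\delta:H^2(Z)\to H^3(CZ,Z)$ is injective because $H^2(CZ)=0$, so $s=(a|_Z)^*\alpha$ and $s^2=0$. But $s^2=2x_1x_2\ne0$. In words: over $Z$, either the eigenvalues of the logarithm lie in one interval, and then $s=0$, or the logarithm has a continuous eigenline $Z\to\mathbb{CP}^1$, and then $s$ is pulled back from $\mathbb{CP}^1$, where squares vanish.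

It is the power of $s$ that matters, not $s$ itself. On the cone over the diagonal $z_1=z_2=z$ the class $s$ restricts to $2x\ne0$, and yet $u_2$ restricts to the exponential $\exp(2\pi itz)$.
\end{example}

For $n\ge2$ the set $R$ has no such simple description, and we replace the description by a dimension count.

\begin{lemma}\label{lem:dim}
$H^j(R)=0$ for $j\ge nN^2$. In particular $\alpha^L=0$ if $2L\ge nN^2$.
\end{lemma}

\begin{proof}
Put $d=nN^2$. Each component of $R$ is an open subset of $\mathcal H\cong\mathbb R^d$, hence a connected $d$-manifold. It is not compact: a nonempty compact open subset of $\mathbb R^d$ would be open and closed, hence all of $\mathbb R^d$, which is not compact. A connected noncompact $d$-manifold has vanishing homology in degrees $j\ge d$ \cite[Prop.~3.29]{Hatcher}. Summing over the components, $H_j(R;\mathbb Q)=0$ for $j\ge d$, and $H^j(R)=\operatorname{Hom}(H_j(R;\mathbb Q),\mathbb Q)=0$.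
\end{proof}

In Section~\ref{sec:twist} logarithms of size $N$ will be available only on a space $Y$ lying over $CZ$, about which we know little. The argument of Example~\ref{ex:small} still runs, except that $\delta$ need not be injective: its kernel is the image of $H^2(Y)$. This leaves an unknown correction term $\rho$.

\begin{lemma}\label{lem:identity}
Let $L\ge2$ be even with $2L\ge nN^2$, and $Z=(S^2)^L$. Let $\pi:Y\to CZ$ and $a:Y\to\mathcal H$ be continuous maps with $\|u_L(\pi(y))-\Psi(a(y))\|<2$ for all $y\in Y$, and let $Y_Z=\pi^{-1}(Z)$. Then there is $\rho\in H^2(Y)$ with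
\[
(\pi^*s-\rho|_{Y_Z})^L=0\quad\text{in }H^{2L}(Y_Z).
\]
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:stable} to $u_L\circ\pi$, which equals $1$ on $Y_Z$, and $\Psi\circ a$. It gives $a(Y_Z)\subset R$ and $\pi^*u_L^*\omega=a^*\Psi^*\omega$ in $H^3(Y,Y_Z)$. Put $\bar\alpha=(a|_{Y_Z})^*\alpha$. By Lemma~\ref{lem:class} and naturality of $\delta$ for the maps of pairs $\pi:(Y,Y_Z)\to(CZ,Z)$ and $a:(Y,Y_Z)\to(\mathcal H,R)$, the left side is $\delta(\pi^*s)$ and the right side is $\delta(\bar\alpha)$. So $\pi^*s-\bar\alpha$ lies in the kernel of $\delta$, and by exactness $\pi^*s-\bar\alpha=\rho|_{Y_Z}$ for some $\rho\in H^2(Y)$. Then $(\pi^*s-\rho|_{Y_Z})^L=\bar\alpha^L=(a|_{Y_Z})^*(\alpha^L)=0$ by Lemma~\ref{lem:dim}.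
\end{proof}

For $Y=CZ$ and $\pi$ the identity we have $\rho=0$, and the conclusion contradicts \eqref{eq:power}. So for $2L\ge nN^2$ the unitary $u_L\in M_N(C(CZ))$, a product of $L$ exponentials, has distance $2$ from every product of $n$ exponentials.

\begin{remark}\label{rem:large}
For fixed $L$ the vanishing of $\alpha^L$ fails when $N$ is large. Take $n=1$. The matrices $2\pi p$, with $p$ a rank-one projection in $M_N$, form a copy of $\mathbb{CP}^{N-1}$ in $R$. It contains the projective line of matrices $2\pi p_z\oplus0$, where $p_z=\frac12(1+z)$ and $z\in S^2$. Let $f:(CS^2,S^2)\to(\mathcal H,R)$ be $f(t,z)=2\pi tp_z\oplus0$. Then $\Psi\circ f=\exp(i\pi t)\gamma(t,z)\oplus1$ factors through the map of pairs $m:(U(1)\times SU(2),(-1,-1))\to(U(N),V)$, $m(\lambda,g)=\lambda g\oplus1$. The group $H^3(U(1)\times SU(2))$ is spanned by $\mathrm{pr}_2^*\omega_0$, and restricting to $\{1\}\times SU(2)$ gives $m^*\omega=\mathrm{pr}_2^*\omega_0$. Hence $f^*\Psi^*\omega=\gamma^*\omega_0=\delta(x)$, so $\alpha$ restricts to $x$ on the projective line. Thus $\alpha$ restricts to a nonzero class in $H^2(\mathbb{CP}^{N-1})$,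 and $\alpha^L\ne0$ for $L\le N-1$.
\end{remark}

\section{Twisting by a bundle with nonzero Euler class}\label{sec:twist}

In an inductive limit, $u_L$ reappears at later stages as $u_L\oplus D$ acting on a bundle $\theta_N\oplus E$ of large rank, and the logarithms $h_l$ need not respect the direct sum. By Remark~\ref{rem:large} we cannot apply the dimension count to the full rank. At a point where all off-diagonal blocks of the $h_l$ vanish, however, the product of exponentials is block diagonal, and its upper corner is a product of $n$ exponentials of size $N$. The off-diagonal blocks form a section of $\operatorname{Hom}(E,\theta_N)^{\oplus n}$, and a nonzero Euler class forces a section to vanish.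

We recall the facts needed. Let $\mathcal B\to\Pi$ be a complex vector bundle of rank $c$ over a compact manifold, with zero section $0$. It has a \emph{Thom class} $\Theta\in H^{2c}(\mathcal B,\mathcal B\setminus0)$, which restricts on each fiber to the generator of $H^{2c}(\mathbb C^c,\mathbb C^c\setminus0)$ given by the complex orientation. The \emph{Euler class} $e(\mathcal B)\in H^{2c}(\Pi)$ is the pullback under the zero section of the image of $\Theta$ in $H^{2c}(\mathcal B)$. It equals the top Chern class $c_c(\mathcal B)$; it is natural under pullback, satisfies $e(\mathcal B\oplus\mathcal B')=e(\mathcal B)e(\mathcal B')$, and is $1$ for $c=0$. If $\mathcal L$ is the tautological line bundle on $\mathbb{CP}^d$ and $y=c_1(\mathcal L^*)$, then $H^*(\mathbb{CP}^d)=\mathbb Q[y]/(y^{d+1})$.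

The model case is $E=\mathcal L$ and $n=1$. Then $\operatorname{Hom}(E,\theta_N)\cong(\mathcal L^*)^{\oplus N}$ has Euler class $y^N$, which is nonzero exactly when $d\ge N$. This matches linear algebra: $N$ linear functionals on $\mathbb C^{d+1}$ define a section of $(\mathcal L^*)^{\oplus N}$, they vanish on a common line if $d\ge N$, and independent ones do not if $d=N-1$.

\begin{proposition}\label{prop:main}
Let $n\ge1$, $N\ge2$, let $L\ge2$ be even with $2L\ge nN^2$, and let $Z=(S^2)^L$. Let $\Pi$ be a compact connected manifold, possibly a point, and $E\to\Pi$ a Hermitian vector bundle such that the Euler class $e$ of $\mathcal B=\operatorname{Hom}(E,\theta_N)^{\oplus n}$ is nonzero in $H^*(\Pi)$. Let $X=CZ\times\Pi$, let $D$ be a continuous unitary section of $\operatorname{End}E$ over $X$, and let $h_1,\dots,h_n$ be continuous self-adjoint sections of $\operatorname{End}(\theta_N\oplus E)$ over $X$. Then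
\[
\sup_X\|(u_L\oplus D)-\exp(ih_1)\cdots\exp(ih_n)\|=2 .
\]
\end{proposition}

Two difficulties arise. The zero set $F$ of a continuous section is an arbitrary closed set, badly suited to singular cohomology; we replace it by an open neighborhood $O$ on which the section is small, and pay with a small loss in the estimate. Next, the mere existence of zeros over each point of $CZ$ is too weak to contradict Lemma~\ref{lem:identity}, all the more so because of the unknown class $\rho$. What is needed is a way to carry an identity in the cohomology of $O$ back to the whole space. Multiplication by the Thom class does this: it produces a class supported on $F$, which extends by zero outside $O$.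

\begin{lemma}\label{lem:push}
Let $\mathcal B\to\Pi$ have rank $c$ and Euler class $e$, let $X=CZ\times\Pi$, and let $B:X\to\mathcal B$ be a continuous map covering the projection $X\to\Pi$. Let $F$ be the zero set of $B$ and let $O\supset F$ be open in $X$. For each subspace $Y\subset X$ there is a linear map $T_Y:H^*(O\cap Y)\to H^{*+2c}(Y)$ such that
\begin{enumerate}
\item[(a)] $T_Y(\kappa|_{O\cap Y}\,\beta)=\kappa\,T_Y(\beta)$ for $\kappa\in H^*(Y)$ and $\beta\in H^*(O\cap Y)$;
\item[(b)] $T_Y(1)=e|_Y$;
\item[(c)] $T_X(\beta)|_Y=T_Y(\beta|_{O\cap Y})$ for $\beta\in H^*(O)$.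
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\tau=B^*\Theta\in H^{2c}(X,X\setminus F)$, the pullback under the map of pairs $B:(X,X\setminus F)\to(\mathcal B,\mathcal B\setminus0)$. As a map $X\to\mathcal B$, $B$ is homotopic through $rB$, $r\in[0,1]$, to the projection $X\to\Pi$ followed by the zero section. So the image of $\tau$ in $H^{2c}(X)$ is the pullback of $e$.

Write $O_Y=O\cap Y$. The set $Y\setminus O$ is closed in $Y$ and lies in the open set $Y\setminus F$, so by excision the restriction $\operatorname{res}_Y:H^*(Y,Y\setminus F)\to H^*(O_Y,O_Y\setminus F)$ is an isomorphism. Let $\nu_Y:H^*(Y,Y\setminus F)\to H^*(Y)$ be the natural map, and define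
\[
T_Y(\beta)=\nu_Y\operatorname{res}_Y^{-1}\big(\beta\cup\tau|_{(O_Y,\,O_Y\setminus F)}\big).
\]
For (a), the cup product is associative, and $\operatorname{res}_Y$ and $\nu_Y$ are $H^*(Y)$-linear, hence so is $\operatorname{res}_Y^{-1}$. For (b), $\operatorname{res}_Y^{-1}$ sends the restriction of $\tau$ to $(O_Y,O_Y\setminus F)$ to its restriction to $(Y,Y\setminus F)$, whose image under $\nu_Y$ is $e|_Y$. For (c), restriction from $X$ to $Y$ commutes with cup products, with $\operatorname{res}$ and with $\nu$, as all three are natural for maps of pairs.
\end{proof}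

Properties (a) and (b) express that $O$ is cohomologically large. If $\kappa\in H^*(Z)$ restricts to zero on $O\cap(Z\times\Pi)$, then $\kappa\otimes e=0$ in $H^*(Z)\otimes H^*(\Pi)$, which for $e\ne0$ forces $\kappa=0$. Property (c) will dispose of $\rho$.

\begin{proof}[Proof of Proposition~\ref{prop:main}]
The supremum is at most $2$. Suppose it is less than $2$, and choose $\eta>0$ such that it is less than $2-n\eta$.

\emph{Reduction to the corner.} With respect to $\theta_N\oplus E$ write
\[
h_l=\begin{pmatrix}a_l&b_l\\ b_l^*&a_l'\end{pmatrix}.
\]
Then $B=(b_1,\dots,b_n)$ is a map $X\to\mathcal B$ covering the projection to $\Pi$. Let $F$ be its zero set, and let $O\supset F$ be the open set where $\|b_l\|<\eta$ for all $l$. At a point of $O$ we have $\|h_l-(a_l\oplus a_l')\|=\|b_l\|<\eta$. By \eqref{eq:lip}, replacing each $h_l$ by $a_l\oplus a_l'$ changes the product of exponentials by less than $n\eta$, so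
\[
\Big\|(u_L\oplus D)-\Big(\prod_l\exp(ia_l)\oplus\prod_l\exp(ia_l')\Big)\Big\|<2 .
\]
The norm of a block diagonal operator is the larger of the norms of its blocks. With $a=(a_1,\dots,a_n)$ we get $\|u_L-\Psi\circ a\|<2$ at every point of $O$.

\emph{The identity on $O$.} Let $X_Z=Z\times\Pi$ and $O_Z=O\cap X_Z$. Lemma~\ref{lem:identity}, applied to the projection $O\to CZ$ and to $a|_O$, gives $\rho\in H^2(O)$ with $(s-\rho)^L=0$ in $H^{2L}(O_Z)$. Classes of degree two commute, so
\[
0=\sum_{k=0}^L(-1)^k\binom Lk\,s^{L-k}|_{O_Z}\,\rho^k|_{O_Z}.
\]

\emph{Return to $Z\times\Pi$.} Apply $T_{X_Z}$. The class $s$ is defined on all of $X_Z$, and the class $\rho$ is defined on all of $O$. So (a) and (c) of Lemma~\ref{lem:push} give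
\[
0=\sum_{k=0}^L(-1)^k\binom Lk\,s^{L-k}\,T_X(\rho^k)|_{X_Z}\quad\text{in }H^*(Z\times\Pi).
\]
Since $CZ$ is contractible, every class on $X$ is pulled back from $\Pi$. Hence $T_X(\rho^k)$ is the pullback of some $\beta_k\in H^*(\Pi)$, and $\beta_0=e$ by (b). Under the K\"unneth isomorphism $H^*(Z\times\Pi)\cong H^*(Z)\otimes H^*(\Pi)$ the identity becomes
\[
0=s^L\otimes e+\sum_{k=1}^L(-1)^k\binom Lk\,s^{L-k}\otimes\beta_k .
\]
The $k$-th term lies in $H^{2(L-k)}(Z)\otimes H^*(\Pi)$. The component in $H^{2L}(Z)\otimes H^*(\Pi)$ is therefore $s^L\otimes e=0$. This contradicts $s^L\ne0$ and $e\ne0$.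
\end{proof}

\begin{remark}
The parity of $L$ gives $u_L=1$ on $Z$; for $L=1$ the same formula defines an exponential. The inequality $2L\ge nN^2$ enters only through Lemma~\ref{lem:dim}, and it involves the size $N$ of the corner, not the rank of $\theta_N\oplus E$. The condition $e\ne0$ enters only in the last line; if $E$ is trivial of positive rank, then $e=0$, the section $B$ may have no zeros, and no corner is singled out. The unitary $D$ is discarded in the first step, so nothing needs to be known about it.
\end{remark}

\section{The inductive limits}\label{sec:limits}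

To make an inductive limit simple we let each connecting map contain a point evaluation $f\mapsto f(\xi)$, at points $\xi$ that become dense. Added as a plain direct summand, $f(\xi)$ would act on a trivial bundle, the case in which Proposition~\ref{prop:main} says nothing. So we adjoin a new factor $\mathbb{CP}^d$ and let $f(\xi)$ act on a multiple of its tautological line bundle.

\subsection*{Construction}
Let $K_1,K_2,\dots$ be nonempty finite CW complexes and $d_1,d_2,\dots\ge1$ integers. Let $\mathcal L_m$ be the tautological line bundle on $\mathbb{CP}^{d_m}$ and $y_m=c_1(\mathcal L_m^*)$. Define compact metrizable spaces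
\[
X_1=K_1,\qquad X_{m+1}=X_m\times\mathbb{CP}^{d_m}\times K_{m+1}.
\]
Choose points $\xi_m\in X_m$ such that, for every $m$, the projections to $X_m$ of the points $\xi_{m'}$ with $m'\ge m$ are dense in $X_m$. To do so, fix a dense sequence $(\zeta_{m,j})_{j\ge1}$ in each $X_m$ and a map $\chi:\mathbb N\to\mathbb N\times\mathbb N$ that takes each value infinitely often. If $\chi(m')=(m,j)$ with $m\le m'$, let $\xi_{m'}\in X_{m'}$ be a point projecting to $\zeta_{m,j}$; otherwise let $\xi_{m'}$ be arbitrary. Each pair $(m,j)$ equals $\chi(m')$ for some $m'\ge m$, so every $\zeta_{m,j}$ occurs as a projection.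

Define Hermitian bundles $W_m\to X_m$ and algebras $A_m$ by
\[
W_1=\theta_2,\qquad W_{m+1}=W_m\oplus\big(W_m(\xi_m)\otimes\mathcal L_m\big),\qquad A_m=\Gamma(X_m,\operatorname{End}W_m),
\]
where $W_m(\xi_m)$ is the fiber at $\xi_m$, regarded as a fixed Hilbert space. The rank of $W_m$ is $N_m=2^m$, and for $q\le m$
\begin{equation}\label{eq:split}
W_m=W_q\oplus\bigoplus_{q\le j<m}W_j(\xi_j)\otimes\mathcal L_j,\qquad W_j(\xi_j)\cong\mathbb C^{N_j}.
\end{equation}
The norm on $A_m$ is the supremum of the fiberwise operator norms, and exponentials are computed fiberwise. Define $\varphi_m:A_m\to A_{m+1}$ by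
\[
\varphi_m(f)(\xi,\ell,\kappa)=f(\xi)\oplus\big(f(\xi_m)\otimes1_{\mathcal L_m(\ell)}\big),\qquad(\xi,\ell,\kappa)\in X_m\times\mathbb{CP}^{d_m}\times K_{m+1}.
\]
These are unital homomorphisms, injective because of the first summand. Let $A=\varinjlim A_m$, a separable unital AH algebra, and regard each $A_m$ as a subalgebra of $A$. By induction on $m$, the image in $A_m$ of $f\in A_q$ is block diagonal for \eqref{eq:split}: it is $f\oplus D_f$, where the first block is $f$ composed with the projection $X_m\to X_q$ and $D_f$ acts on the remaining summands.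

\begin{lemma}\label{lem:simple}
$A$ is simple.
\end{lemma}

\begin{proof}
First let $J$ be a closed ideal of $A_m$ containing an element that is nonzero at every point of $X_m$; we claim $J=A_m$. For $\xi\in X_m$ the evaluation $A_m\to\operatorname{End}W_m(\xi)$ is onto, so $\{f(\xi):f\in J\}$ is a nonzero ideal of a matrix algebra, hence all of it. Choose $f_\xi\in J$ with $f_\xi(\xi)=1$. Then $f_\xi^*f_\xi$ is positive everywhere and invertible near $\xi$. By compactness a finite sum of such elements is invertible at every point, so $J$ contains an invertible element.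

Now let $0\ne f\in A_m$. Then $f$ is nonzero at every point of a nonempty open set $G\subset X_m$. Choose $m'\ge m$ such that $\xi_{m'}$ projects to a point $\xi\in G$. The image $f'$ of $f$ in $A_{m'}$ has the block $f(\xi)\ne0$ at $\xi_{m'}$, so $f'(\xi_{m'})\ne0$. The element $\varphi_{m'}(f')$ has the block $f'(\xi_{m'})\otimes1$ at every point of $X_{m'+1}$, so by the claim it generates $A_{m'+1}$ as a closed ideal. Hence the closed ideal of $A$ generated by $f$ contains $1$.

If $I$ is a proper closed ideal of $A$, it follows that $I\cap A_m=0$ for all $m$. The quotient map $A\to A/I$ is then injective, hence isometric, on each $A_m$. So it is isometric on the dense union of the $A_m$, hence on $A$, and $I=0$.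
\end{proof}

Simplicity holds for every choice of $K_m$ and $d_m$. We now choose them so that a test unitary placed at stage $q$ satisfies the hypotheses of Proposition~\ref{prop:main} at all later stages. Note that $M_k(A)=\varinjlim M_k(A_m)$ and $M_k(A_m)=\Gamma(X_m,\operatorname{End}(W_m\otimes\mathbb C^k))$.

Suppose $K_q=CZ$ with $Z=(S^2)^L$ and $L\ge2$ even. The bundle $W_q\otimes\mathbb C^k$ is the sum of $k$ copies of $W_q$, and the first copy contains $W_1=\theta_2$ by \eqref{eq:split}. Let $w_{q,k}\in M_k(A_q)$ be the section which, at a point with $K_q$-coordinate $(t,z_1,\dots,z_L)$, equals $\exp(i\pi tz_1)\cdots\exp(i\pi tz_L)$ on this $\theta_2$ and the identity on its orthogonal complement. It is the product of the $L$ exponentials $\exp(i\pi(tz_j\oplus0))$, so $w_{q,k}\in U_0(M_k(A))$.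

\begin{proposition}\label{prop:limit}
Let $n,k,q\ge1$. Suppose $K_q=CZ$ with $Z=(S^2)^L$, $L\ge2$ even, and
\[
2L\ge nk^2N_q^2,\qquad d_j\ge nk^2N_qN_j\quad\text{for all }j\ge q.
\]
Then $\|w_{q,k}-\exp(ih_1)\cdots\exp(ih_n)\|=2$ for all self-adjoint $h_1,\dots,h_n\in M_k(A)$.
\end{proposition}

\begin{proof}
Suppose the norm is less than $2$ for some $h_1,\dots,h_n$. The self-adjoint elements of $\bigcup_mM_k(A_m)$ are dense in those of $M_k(A)$, so by \eqref{eq:lip} we may assume that all $h_l$ lie in $M_k(A_m)$ for some $m\ge q$.

The space $X_m$ is the product of $K_1,\dots,K_m$ and $\mathbb{CP}^{d_1},\dots,\mathbb{CP}^{d_{m-1}}$. Fix a point in each factor other than $K_q$ and the $\mathbb{CP}^{d_j}$ with $q\le j<m$. This gives a copy of $CZ\times\Pi$ in $X_m$, with $\Pi=\prod_{q\le j<m}\mathbb{CP}^{d_j}$, and the norm stays less than $2$ after restriction to it. The bundle $W_q$, with its summand $\theta_2$, is pulled back from the factors $\mathbb{CP}^{d_j}$ with $j<q$, whose coordinates are now fixed. So on $CZ\times\Pi$ it is trivial, and by \eqref{eq:split}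
\[
W_m\otimes\mathbb C^k\cong\theta_N\oplus E,\qquad N=kN_q,\qquad E\cong\bigoplus_{q\le j<m}\mathbb C^{kN_j}\otimes\mathcal L_j,
\]
with $E$ pulled back from $\Pi$. Each matrix entry of the image of $w_{q,k}$ in $M_k(A_m)$ is block diagonal for \eqref{eq:split}, so this image is block diagonal for $\theta_N\oplus E$. It is unitary, so its second block $D$ is unitary. If we order an orthonormal basis of $\theta_N$ to begin with the standard basis of $\theta_2$, the first block is $u_L$.

It remains to check the hypotheses of Proposition~\ref{prop:main}. We have $N\ge2$ and $2L\ge nk^2N_q^2=nN^2$. Moreover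
\[
\operatorname{Hom}(E,\theta_N)^{\oplus n}\cong\bigoplus_{q\le j<m}(\mathcal L_j^*)^{\oplus nk^2N_qN_j},\qquad e=\prod_{q\le j<m}y_j^{\,nk^2N_qN_j}.
\]
In $H^*(\Pi)=\bigotimes_{q\le j<m}\mathbb Q[y_j]/(y_j^{d_j+1})$ this monomial is nonzero, because each exponent is at most $d_j$. Proposition~\ref{prop:main} now says that the norm on $CZ\times\Pi$ equals $2$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:one}]
Take $K_1=CZ$ with $Z=S^2\times S^2$, let $K_m$ be a point for $m\ge2$, and put $d_m=2N_m=2^{m+1}$. The algebra $A$ is simple by Lemma~\ref{lem:simple}. Let $u=w_{1,1}\in A_1=M_2(C(CZ))$; this is the product of two exponentials $u_2$ of Example~\ref{ex:small}. With $n=k=q=1$ and $L=2$ we have $2L=4=N_1^2$ and $d_j=2N_j=N_1N_j$. Proposition~\ref{prop:limit} gives $\|u-\exp(ih)\|=2$ for every self-adjoint $h\in A$. So $u\in U_0(A)$ is not a limit of exponentials, and $\operatorname{cer}(A)>1+\varepsilon$.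
\end{proof}

For infinite rank we need a test unitary for every pair $(n,k)$. We add a new cone at each stage and let the dimensions grow fast enough for the inequalities of Proposition~\ref{prop:limit} to hold from stage $\max(n,k)$ on.

\begin{proof}[Proof of Theorem~\ref{thm:infinite}]
Put $L_m=d_m=m^3N_m^2$, which is even because $N_m=2^m$, and $K_m=CZ_m$ with $Z_m=(S^2)^{L_m}$. The algebra $A$ is simple by Lemma~\ref{lem:simple}. Given $n$ and $k$, let $q=\max(n,k)$ and $w=w_{q,k}$. Then $nk^2\le q^3$, so $2L_q=2q^3N_q^2\ge nk^2N_q^2$, and $d_j=j^3N_j^2\ge q^3N_qN_j\ge nk^2N_qN_j$ for $j\ge q$. Proposition~\ref{prop:limit} gives the stated equality. A product of fewer than $n$ exponentials is a product of exactly $n$, with some $h_l=0$. So for every $n$ the products of at most $n$ exponentials fail to be dense in $U_0(M_k(A))$, and $\operatorname{cer}(M_k(A))=\infty$.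
\end{proof}

\begin{remark}[Exponential length]
The unitary $w$ of Theorem~\ref{thm:infinite} cannot be joined to $1$ by a path of unitaries of length less than $2n$. Such a path can be cut at points $1=w_0,w_1,\dots,w_n=w$ into $n$ pieces of equal length, less than $2$. Then $\|w_lw_{l-1}^*-1\|=\|w_l-w_{l-1}\|<2$, so each $w_lw_{l-1}^*$ is an exponential, and $w=(w_nw_{n-1}^*)\cdots(w_1w_0^*)$ is a product of $n$ exponentials, contrary to the theorem. The exponential length of $w$ is the infimum of $\sum_l\|h_l\|$ over all factorizations $w=\prod_l\exp(ih_l)$ of any finite length. A factorization gives a path from $1$ to $w$ of length at most $\sum_l\|h_l\|$, by switching on one factor at a time. So $w$ has exponential length at least $2n$, and, taking $k=1$, the exponential lengths of elements of $U_0(A)$ are unbounded as well.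
\end{remark}

\begin{thebibliography}{9}

\bibitem{Hatcher}
Hatcher, \emph{Algebraic Topology}.

\bibitem{source}
\emph{Reduction of exponential rank in direct limits of C-algebras},
\texttt{https://\allowbreak core-cms.\allowbreak cambridgecore.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak FEDE862B667A047F8F40B52B1179E6A3/\allowbreak S0008414X00048513a.pdf/\allowbreak reduction-\allowbreak of-\allowbreak exponential-\allowbreak rank-\allowbreak in-\allowbreak direct-\allowbreak limits-\allowbreak of-\allowbreak c-algebras.pdf}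

\end{thebibliography}
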